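# Dodecahedron-free graphs and five exceptional vertices

## 1. A first guess: five vertices away from bipartite

Let $D_{12}$ be the graph formed by the vertices and edges of a regular dodecahedron: 20 vertices, 30 edges, every degree equal to 3. A graph is $L$-free if it contains no copy of $L$ as a subgraph, induced or not. Let $\mathcal P(n,L)$ be the set of $L$-free graphs on the labelled vertex set $[n]=\{1,\dots,n\}$. "Almost all $L$-free graphs have property $\mathcal Q$" means that the proportion of graphs in $\mathcal P(n,L)$ having $\mathcal Q$ tends to $1$ as $n\to\infty$.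

What does a typical $D_{12}$-free graph look like? Two facts suggest an answer.

- (a) One cannot delete 5 vertices from $D_{12}$ and be left with a bipartite graph. Hence a graph that becomes bipartite after deleting at most 5 vertices is $D_{12}$-free.
- (b) Simonovits (1974) proved that for $n>n_0$ the unique extremal graph for $D_{12}$ is $H(n,2,6)$: every vertex of a $K_5$ is joined to every vertex of the complete bipartite Turán graph $T_{n-5,2}$ on the other $n-5$ vertices.

The natural guess is that a typical $D_{12}$-free graph resembles a random subgraph of $H(n,2,6)$: in almost all $D_{12}$-free graphs one can delete 5 suitable vertices and get a bipartite graph. Whether this is true is a problem posed in "The fine structure of octahedron-free graphs" (http://www.math-inst.hu/~miki/BalBolloSimOcta.pdf). Write $\mathcal B_5(n)$ for the set of graphs $G$ on $[n]$ that have a set $S$ with $|S|\le 5$ and $G-S$ bipartite. By (a), $\mathcal B_5(n)\subseteq\mathcal P(n,D_{12})$. We ask whether $|\mathcal B_5(n)|/|\mathcal P(n,D_{12})|\to1$.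

Let us test the guess by hand.

**Test 1: small $n$.** If $n\le 7$, deleting five vertices leaves at most two, so every graph is in $\mathcal B_5(n)$. If $n\ge8$, take $K_8$ and $n-8$ isolated vertices. It is $D_{12}$-free, since $D_{12}$ is connected with 20 vertices. Deleting five vertices leaves a triangle. So the ratio is below $1$ for every $n\ge 8$, and only a statement about the limit can hold.

**Test 2: fewer than five vertices.** Since $D_{12}$ has chromatic number 3, one might even guess "bipartite". Count graphs with $k$ special vertices joined arbitrarily to a bipartite graph on the other $n-k$ vertices, ignoring factors $2^{O(\log n)}$. There are about $2^n$ ways to split the others in two classes, and most of the splits are nearly even. There are about $2^{(n-k)^2/4}\approx 2^{n^2/4-kn/2}$ choices for the cross edges and $2^{kn}$ choices for the edges at the special vertices. The total is about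
$$2^{\,n^2/4+n+kn/2}.$$
Each special vertex gains a factor $2^{n/2}$. So "bipartite" loses badly, and so does every $k\le4$. The value $k=5$ gives $2^{n^2/4+7n/2}$, and by (a) all these graphs are $D_{12}$-free.

**Test 3: six restricted vertices.** Six special vertices with arbitrary edges are not allowed (we shall see that deleting six suitable vertices does make $D_{12}$ bipartite), but six vertices with *restricted* edges might be. Suppose that an ordinary vertex may be joined to any subset of the first five special vertices, or to the sixth alone. That gives $33$ possible neighborhoods, and the count is about $2^{n^2/4-3n+n}\cdot33^n\approx2^{n^2/4+3.05n}$. This is less than $2^{n^2/4+3.5n}$. The guess survives, but other restrictions on six or more vertices must be excluded. This will be the heart of the proof.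

The guess is correct, with an exponentially small error.

**Theorem 1.** There is $c>0$ such that $|\mathcal P(n,D_{12})\setminus\mathcal B_5(n)|\le2^{-cn}|\mathcal P(n,D_{12})|$ for all large $n$. In particular, in almost all $D_{12}$-free graphs one can delete 5 vertices to get a bipartite graph.

Let $\mathrm{bip}(N)$ be the number of bipartite graphs on $[N]$, and $W_N=\sum_j\binom Nj2^{j(N-j)}$.

**Theorem 2.** There is $c>0$ such that for large $n$:

1. For all but a $2^{-cn}$ proportion of $G\in\mathcal P(n,D_{12})$ there is exactly one set $S$ with $|S|\le5$ and $G-S$ bipartite, and this $S$ has $|S|=5$. In particular "5" cannot be replaced by "4".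
2. $|\mathcal P(n,D_{12})|=(1+O(2^{-cn}))\binom n52^{5n-15}\,\mathrm{bip}(n-5)$, and $\mathrm{bip}(N)=(\frac12+O(2^{-cN}))W_N$.
3. The exceptional proportion in Theorem 1 is at least $2^{-n/2-O(\log n)}$; so it is $2^{-\Theta(n)}$.

Fact (b) motivates the guess but is not used in the proof. Throughout, $n$ is assumed large, and $c$ denotes a positive constant that may change from line to line.

## 2. The dodecahedron as six pairs and eight triple points

The proof needs a description of $D_{12}$ that shows how it sits in a graph that is "six vertices plus bipartite".

**Lemma 1.** $D_{12}$ is isomorphic to the graph with vertices $x_i,y_i,p_i$ $(i\in\mathbb Z_6)$ and $q_0,q_1$, and edges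
$$x_iy_i,\quad p_ix_i,\quad p_ix_{i+1},\quad p_iy_{i+2},\quad q_{i\bmod 2}\,y_i\qquad(i\in\mathbb Z_6).$$

*Proof.* Let $b=\frac{1+\sqrt5}2$ and $a=1/b=b-1$. The regular dodecahedron has the vertices $(\pm1,\pm1,\pm1)$, $(0,\pm a,\pm b)$, $(\pm b,0,\pm a)$, $(\pm a,\pm b,0)$, and its edges are the pairs at distance $2a$. These are the six pairs $\{(0,\pm a,sb)\}$, $\{(tb,0,\pm a)\}$, $\{(\pm a,ub,0)\}$ with $s,t,u=\pm1$, together with the edges joining each cube vertex $(s_1,s_2,s_3)$ to
$$(0,s_2a,s_3b),\qquad(s_1b,0,s_3a),\qquad(s_1a,s_2b,0).$$
(For the latter: the squared distance is $1+(1-a)^2+(b-1)^2=2-2a+2a^2$, and this equals $4a^2$ because $a^2=1-a$. In all we have $6+24=30$ edges.) Now name the pairs and the cube vertices as follows.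

- $x_0=(b,0,a)$, $y_0=(b,0,-a)$; $x_1=(0,a,b)$, $y_1=(0,-a,b)$; $x_2=(-a,b,0)$, $y_2=(a,b,0)$.
- $x_3=(-b,0,-a)$, $y_3=(-b,0,a)$; $x_4=(0,-a,-b)$, $y_4=(0,a,-b)$; $x_5=(a,-b,0)$, $y_5=(-a,-b,0)$.
- $p_0=(1,1,1)$, $p_1=(-1,1,1)$, $p_2=(-1,1,-1)$, $p_3=(-1,-1,-1)$, $p_4=(1,-1,-1)$, $p_5=(1,-1,1)$, $q_0=(1,1,-1)$, $q_1=(-1,-1,1)$.

Each $x_iy_i$ is one of the six pairs. The rule for cube vertices, with the three neighbors in the order displayed, gives
$$p_0:x_1,x_0,y_2;\quad p_1:x_1,y_3,x_2;\quad p_2:y_4,x_3,x_2;\quad p_3:x_4,x_3,y_5;$$
$$p_4:x_4,y_0,x_5;\quad p_5:y_1,x_0,x_5;\quad q_0:y_4,y_0,y_2;\quad q_1:y_1,y_3,y_5,$$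
which is the claimed list. $\square$

Put $P=\{p_0,\dots,p_5,q_0,q_1\}$. We shall use the following features.

- $P$ is independent, and the only edges outside $P$ are the six matching edges $x_iy_i$.
- Each vertex of $P$ has three neighbors, from three different pairs $\{x_i,y_i\}$.
- Each $y_i$ has exactly two neighbors in $P$, namely $p_{i-2}$ and $q_{i\bmod2}$.
- The $x_i$ and $p_i$ form a 12-cycle $x_0p_0x_1p_1\cdots x_5p_5$: each $p_i$ sees two cyclically consecutive $x$'s and no other $x$, and the $q$'s see no $x$.

Coloring $P$, the $x$'s and the $y$'s with three colors shows $\chi(D_{12})\le3$, and the pentagonal faces show $\chi(D_{12})=3$. Deleting $x_0,\dots,x_5$ leaves only edges between $\{y_i\}$ and $P$, a bipartite graph. So six deletions suffice. Fact (a) says that five do not. It may be taken as given, but it has a short proof.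

**Lemma 2 (fact (a)).** If $D_{12}-S$ is bipartite, then $|S|\ge6$.

*Proof.* There are 12 pentagonal faces, each vertex lies on three faces, and each edge at a vertex $v$ lies on exactly two of the three faces at $v$. Every face must meet $S$, otherwise a 5-cycle survives. Form the bipartite graph $J$ between $S$ and the 12 faces, joining a vertex to the faces containing it. Let a component of $J$ have $s$ vertices of $S$ and $f$ faces; $s\ge1$ because every face meets $S$. It is connected and has $3s$ edges, so $3s\ge s+f-1$, that is, $f\le2s+1$.

Next, $f$ is even. Take the mod 2 sum $Q$ of the boundaries of these $f$ faces; all its degrees are even and $|Q|\equiv5f\equiv f\pmod2$. No edge of $Q$ meets $S$. Indeed, if $v\in S$ is in the component, then all three faces at $v$ are in it, and each edge at $v$ is counted twice and cancels. If $v\in S$ is not in the component, no face at $v$ is. So $Q$ is a set of edges of $D_{12}-S$ with all degrees even, hence a disjoint union of edge sets of cycles, which are even. Thus $f$ is even and $f\le2s$. Summing over components, $12\le2|S|$. $\square$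

## 3. How many graphs are five vertices away from bipartite

Every class that we want to discard will be compared with $|\mathcal B_5(n)|$, so we make Test 2 rigorous.

**Lemma 3.** We have $2^{N^2/4+N-O(\log N)}\le W_N\le2^{N^2/4+N}$ and
$$\mathrm{bip}(N)=\bigl(\tfrac12+O(2^{-cN})\bigr)W_N,\tag{1}$$
$$|\mathcal B_5(n)|\ge2^{5(n-5)}\,\mathrm{bip}(n-5)\ge2^{\,n^2/4+7n/2-O(\log n)}.\tag{2}$$

*Proof.* $W_N$ is the number of pairs consisting of an ordered partition $(U_1,U_2)$ of $[N]$ and a subgraph of the complete bipartite graph $K(U_1,U_2)$. The upper bound on $W_N$ is clear from $j(N-j)\le N^2/4$. The lower bound comes from the term $\binom N{\lfloor N/2\rfloor}2^{\lfloor N^2/4\rfloor}$.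

To pass from pairs to graphs we show that few pairs have a disconnected graph. Pairs with $\bigl||U_1|-N/2\bigr|>N/10$ number at most $2^{N+N^2/4-N^2/100}$. For any other partition both classes have at least $0.4N$ vertices. In a uniformly random subgraph of $K(U_1,U_2)$, two given vertices on the same side have no common neighbor with probability at most $(3/4)^{0.4N}$. If every two vertices on the same side have a common neighbor, the graph is connected. So the proportion of disconnected subgraphs is at most $N^2(3/4)^{0.4N}$. Hence the number $\Delta$ of pairs with a disconnected graph is $O(2^{-cN})W_N$.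

A connected bipartite graph belongs to exactly two pairs, so there are $(W_N-\Delta)/2$ of them. The number of disconnected bipartite graphs lies between $0$ and $\Delta$. So $\mathrm{bip}(N)$ differs from $W_N/2$ by at most $\Delta/2$, which is (1). For (2), take $S=[5]$ with no edges inside $S$, any edges between $S$ and the rest, and any bipartite graph on the rest. The exponent is $5n+\frac{(n-5)^2}4+n-O(\log n)=\frac{n^2}4+\frac{7n}2-O(\log n)$. $\square$

## 4. Coarse structure: a partition with few internal edges

The first tools a sensible person would try are stability and containers. They give the shape of a typical graph, but only up to factors $2^{o(n^2)}$. By Test 2, the competition between $k=4$ and $k=5$ special vertices is decided by a factor $2^{n/2}$. So these tools cannot answer the question alone, but they are a good start.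

Recall the tools. Put $H(x)=-x\log_2x-(1-x)\log_2(1-x)$. If $0<\alpha\le\frac12$, $N>0$ is real and $N'\le N$ is an integer, then
$$\sum_{j\le\alpha N}\binom{N'}j\le2^{H(\alpha)N}.\tag{3}$$
Indeed, with $\lambda=\alpha/(1-\alpha)\le1$ the left side is at most $\sum_j\lambda^{j-\alpha N}\binom{N'}j=\lambda^{-\alpha N}(1+\lambda)^{N'}\le\lambda^{-\alpha N}(1+\lambda)^N=2^{H(\alpha)N}$. The Chernoff bound we use is $\Pr(\mathrm{Bin}(N,p)\le Np/2)\le e^{-Np/8}$. Three theorems about a fixed graph $L$ are used as black boxes, here for $L=D_{12}$.

- *Erdős–Simonovits stability*, for $\chi(L)=3$: for every $\varepsilon'>0$ there is $\tau'>0$ such that, for large $n$, every $L$-free graph with at least $n^2/4-\tau'n^2$ edges can be made bipartite by deleting at most $\varepsilon'n^2$ edges.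
- *Graph removal lemma*: for every $\tau>0$ there is $\zeta>0$ such that, for large $n$, a graph with at most $\zeta n^{|V(L)|}$ copies of $L$ can be made $L$-free by deleting at most $\tau n^2$ edges.
- *Container theorem* (Saxton–Thomason, Invent. Math. 201 (2015); Balogh–Morris–Samotij, J. AMS 28 (2015)): for every $\zeta>0$ there is a family of $2^{o(n^2)}$ graphs on $[n]$, each with at most $\zeta n^{|V(L)|}$ copies of $L$, such that every $L$-free graph on $[n]$ is a subgraph of a member of the family.

To see what a container is: the $2^n$ graphs $K(U_1,U_2)$ "contain" all bipartite graphs on $[n]$ in this sense.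

We also fix all constants now, in this order. Each choice is possible because $H(x)\to0$ as $x\to0$.

- $\delta_0=1/2000$, so that $H(\delta_0)<0.01$. (It measures "many" vertices joined to all special vertices.)
- $0<\beta<\frac12$ with $H(\beta)\le\delta_0/100=5\cdot10^{-6}$. (Internal degree at least $\beta n$ will make a vertex exceptional.)
- $M=\lceil3/\beta^2\rceil$. (Bound for the number of exceptional vertices.)
- $\delta>0$ with $\delta\le\min\{1/(2M^7),\beta/2,\delta_0/8\}$, $2^M\delta\le\frac12$, $2(H(2^M\delta)+M2^M\delta)\le0.01$. (Size of candidate sets.)
- $0<\eta\le0.01$ with $2M\eta\le0.01$. (Imbalance of the partition.)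
- $\gamma=\delta/125$. (Size at which the cross graph must look random.)
- $\varepsilon>0$ with $2\varepsilon\le\frac12$ and $H(2\varepsilon)\le\min\{\eta^2,\gamma^2/16\}$. (Density of internal edges.)

**Lemma 4.** There is $c_\varepsilon>0$ such that all but at most $2^{n^2/4-c_\varepsilon n^2}$ graphs in $\mathcal P(n,D_{12})$ can be made bipartite by deleting at most $\varepsilon n^2$ edges.

*Proof.* By stability there is $\tau\in(0,\varepsilon/2]$ such that $D_{12}$-free graphs with at least $n^2/4-2\tau n^2$ edges can be made bipartite by deleting at most $\varepsilon n^2/2$ edges. Take $\zeta$ from the removal lemma for this $\tau$, and then the container family for this $\zeta$. Members with at most $n^2/4-\tau n^2$ edges have altogether at most $2^{n^2/4-\tau n^2+o(n^2)}$ subgraphs; these are the exceptions. Any other member becomes $D_{12}$-free after deleting at most $\tau n^2$ edges. It then still has at least $n^2/4-2\tau n^2$ edges, and so becomes bipartite after deleting at most $\varepsilon n^2/2$ more. In total we delete at most $\tau n^2+\varepsilon n^2/2\le\varepsilon n^2$ edges, and every subgraph of the member inherits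 this. $\square$

For every $G$ as in Lemma 4 fix, once and for all, a partition $V=A\cup B$ of its vertex set that minimizes $e(A)+e(B)$. Then $e(A)+e(B)\le\varepsilon n^2$. Moreover every vertex has at least as many neighbors in the other class as in its own, since otherwise moving it would decrease $e(A)+e(B)$. Edges inside $A$ or inside $B$ are called *internal*, the others *cross* edges.

**Definition.** For a partition $V=A\cup B$, property $\mathrm{PR}(\gamma)$ says: $e(A',B')\ge\frac14|A'||B'|$ for all $A'\subseteq A$, $B'\subseteq B$ with $|A'|,|B'|\ge\gamma n$. The graph $G$ is *typical* if $\bigl||A|-n/2\bigr|\le\eta n$ and $\mathrm{PR}(\gamma)$ holds for its chosen partition.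

For example, if all cross edges are present then $\mathrm{PR}(\gamma)$ holds. If for some $A'\subseteq A$ and $B'\subseteq B$ of size at least $\gamma n$ there is no edge between them, it fails.

**Lemma 5.** The number of graphs in $\mathcal P(n,D_{12})$ that are exceptions in Lemma 4 or not typical is at most $2^{-\Omega(n^2)}|\mathcal B_5(n)|$.

*Proof.* The exceptions in Lemma 4 are few enough by (2). For the others there are at most $2^n$ choices of $(A,B)$. By (3) with $N=n^2/2$ and $\alpha=2\varepsilon$, there are at most $2^{H(2\varepsilon)n^2/2}$ choices of the internal edges.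

If $\bigl||A|-n/2\bigr|>\eta n$, then $|A||B|\le n^2/4-\eta^2n^2$, so there are at most $2^{n^2/4-\eta^2n^2}$ choices of cross edges. As $H(2\varepsilon)/2\le\eta^2/2$, there are at most $2^{n+n^2/4-\eta^2n^2/2}$ such graphs.

If $\mathrm{PR}(\gamma)$ fails, it fails for one of at most $2^n$ pairs $(A',B')$ (the set $A'\cup B'$ determines the pair). For a given pair, Chernoff with $p=\frac12$ shows that the proportion of cross graphs with $e(A',B')<\frac14|A'||B'|$ is at most $e^{-|A'||B'|/16}\le2^{-\gamma^2n^2/16}$, among at most $2^{n^2/4}$ cross graphs. As $H(2\varepsilon)/2\le\gamma^2/32$, there are at most $2^{2n+n^2/4-\gamma^2n^2/32}$ such graphs. Compare with (2). $\square$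

## 5. Exceptional vertices, and a count that fails at six

From now on $G$ is typical and $D_{12}$-free, with its partition $(A,B)$. We separate the vertices that behave like the special vertices of Test 2.

**Definition.** Let $X$ be the set of vertices with at least $\beta n$ internal neighbors, $k=|X|$, $Y=V\setminus X$, $A_Y=A\cap Y$, $B_Y=B\cap Y$.

By the choice of the partition, each $x\in X$ has at least $\beta n$ neighbors in $A$ *and* at least $\beta n$ neighbors in $B$. Each vertex of $Y$ has fewer than $\beta n$ internal neighbors. For instance, if $G$ consists of five vertices joined to all vertices of a large balanced complete bipartite graph with classes $U_1,U_2$ and the partition is $U_1\cup U_2$ with the five vertices added to either side, then $X$ consists of those five vertices.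

Suppose first that there are no internal edges inside $Y$. For given $(A,B)$ and $X$, the number of $A_Y$–$B_Y$ edge sets is
$$2^{|A_Y||B_Y|}\le2^{(n-k)^2/4}=2^{n^2/4-kn/2+O(1)}\quad\text{for bounded }k,\tag{4}$$
and the trivial bound for the $X$–$Y$ edges is $2^{kn}$. With the $2^n$ partitions the total exponent is $\frac{n^2}4+n+\frac{kn}2$ up to $O(\log n)$. Against the benchmark $\frac{n^2}4+\frac{7n}2$ of (2), the result is as follows.

- For $k\le4$ the bound is smaller by a factor $2^{n/2}$ or more. This case is finished.
- For $k=5$ the bound equals the main term. Any deviation from the expected structure must be shown to cost an extra factor $2^{-cn}$.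
- For $k=6$ the bound is $2^{n^2/4+4n}$, which is too large, and it gets worse with $k$. Here the naive count stops.

To get past this point we must show that six or more exceptional vertices cannot have arbitrary neighborhoods. View the $X$–$Y$ edges from the side of $Y$: each $a\in A_Y$ has a *trace* $N(a)\cap X$. If, up to few exceptions, the traces on the $A$-side come from a family $F_A\subseteq2^X$ and those on the $B$-side from $F_B$, the number of $X$–$Y$ edge sets is about $(|F_A||F_B|)^{n/2}$. Comparing with (4) and (2), the class is negligible as soon as
$$|F_A||F_B|\le(1-\text{const})\,2^{k+5}.$$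
The threshold is natural. If we put an ordinary vertex of $B$ into $X$ next to five free vertices, the $A$-side has $2^6$ traces and the $B$-side has $2^5$, with product exactly $2^{11}=2^{6+5}$. A true exceptional vertex has many neighbors on *both* sides, and we must show that this makes a difference.

This is where Lemma 1 enters. In $D_{12}$ each $p_i$ sees only $x_i,x_{i+1}$ among the $x$'s. So if the *pairs* $\{x_i,x_{i+1}\}$ around a 6-cycle are all contained in many traces on the $A$-side, we can place the $p_i$ in $A$. For the $y_i$ we need only single neighborhoods in $B$, which exceptional vertices have. Hence the graph of frequent pairs has no 6-cycle, and a graph without 6-cycles has few cliques.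

## 6. Placing the $y$'s and $P$ across the partition

All copies of $D_{12}$ involving $X$ will be built with one greedy embedding lemma. It takes care of the edges between $\{y_i\}$ and $P$; the other edges are built into the candidate sets.

**Lemma 6 (embedding).** Assume $\mathrm{PR}(\gamma)$. Let $I\subseteq\{y_0,\dots,y_5\}$. Suppose that every $w\in I$ has a candidate set $C_w$ in one of the classes $A,B$ (the same class for all $w$), every $p\in P$ has a candidate set $C_p$ in the other class, and all candidate sets have size at least $\delta n$. Then one can choose distinct vertices $\phi(w)\in C_w$ $(w\in I\cup P)$ so that all edges of $D_{12}$ between $I$ and $P$ are mapped to edges.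

*Proof.* Choose $\phi(w)$ for $w\in I$ one at a time. After each choice, for the two neighbors $p\in P$ of $w$, replace $C_p$ by $C_p\cap N(\phi(w))$. We choose $\phi(w)$ so that each of these two sets shrinks by a factor at most 5. Since $p$ has at most three neighbors in $I$, we always have $|C_p|\ge\delta n/125=\gamma n$.

Such a choice exists. For one of the two $p$'s let $Z$ be the set of $z\in C_w$ with fewer than $|C_p|/5$ neighbors in the current $C_p$. If $|Z|\ge\gamma n$, then $e(Z,C_p)<\frac15|Z||C_p|<\frac14|Z||C_p|$ contradicts $\mathrm{PR}(\gamma)$. So fewer than $2\gamma n$ vertices of $C_w$ are bad for one of the two $p$'s, at most 5 have been used, and at least $\delta n-2\gamma n-5>0$ choices remain.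

At the end $|C_p|\ge\gamma n\ge8$ for every $p\in P$, so we can choose distinct $\phi(p)\in C_p$. They differ from the $\phi(w)$, $w\in I$, which lie in the other class. If $p\sim w$ then $\phi(p)\in C_p\subseteq N(\phi(w))$. $\square$

The first use is to bound $k$. Here we can afford to place everything into large common neighborhoods.

**Lemma 7.** $k<M$. Consequently $|A_Y|,|B_Y|\ge0.48n$.

*Proof.* Suppose $X$ contains $M$ vertices. For $(a,b)\in A\times B$ let $f(a,b)$ be the number of these $M$ vertices adjacent to both $a$ and $b$. Each of them contributes at least $(\beta n)^2$ to $\sum f$, so $\sum f\ge M\beta^2n^2\ge3n^2$. On the other hand $\sum f\le M\cdot\#\{f\ge6\}+5|A||B|\le M\cdot\#\{f\ge6\}+\frac54n^2$. So $\#\{f\ge6\}\ge n^2/M$. Assign to each such pair $(a,b)$ six of the vertices adjacent to both. There are at most $M^6$ six-sets, so some $x_0,\dots,x_5\in X$ are assigned to at least $n^2/M^7$ pairs. Therefore they have at least $n/M^7$ common neighbors in $A$ and at least $n/M^7$ in $B$.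

Remove $x_0,\dots,x_5$ from these two sets. As $\delta\le1/(2M^7)$, at least $\delta n$ vertices remain in each. Use the set in $A$ as candidate set for every $p\in P$ and the set in $B$ for every $y_i$. Lemma 6 with $I=\{y_0,\dots,y_5\}$ gives the edges between the $y$'s and $P$, and all edges at the $x_i$ are present because all candidates are adjacent to all $x_i$. So $D_{12}\subseteq G$, a contradiction.

Finally $|A_Y|\ge n/2-\eta n-M\ge0.48n$, and likewise for $B_Y$. $\square$

## 7. Frequent traces, six-cycles and cliques

**Definition.** $F_A=\{T\subseteq X:\ |\{a\in A_Y:T\subseteq N(a)\}|\ge\delta n\}$, and $F_B$ is defined in the same way with $B_Y$. Let $\Gamma_A,\Gamma_B$ be the graphs on $X$ whose edges are the 2-sets in $F_A$, $F_B$.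

For example, let $X=\{1,2,3\}$, and let half the vertices of $A_Y$ have trace $\{1,2\}$ and the other half trace $\{3\}$. Then $F_A=\{\emptyset,\{1\},\{2\},\{3\},\{1,2\}\}$, and $\Gamma_A$ has the single edge $12$.

Both families are down-closed. They contain all singletons, because $x\in X$ has at least $\beta n-M\ge\delta n$ neighbors in $A_Y$, and as many in $B_Y$.

**Lemma 8.** $\Gamma_A$ and $\Gamma_B$ contain no 6-cycle (induced or not).

*Proof.* Suppose $x_0x_1\cdots x_5$ is a 6-cycle in $\Gamma_A$; the other case is symmetric. Use these vertices as the $x_i$ of Lemma 1, with the candidate sets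
$$C_{p_i}=\{a\in A_Y:a\sim x_i,\ a\sim x_{i+1}\},\qquad C_{q_0}=C_{q_1}=A_Y,\qquad C_{y_i}=N(x_i)\cap B_Y.$$
The first has size at least $\delta n$ because $\{x_i,x_{i+1}\}\in F_A$, the second by Lemma 7, the third because $\{x_i\}\in F_B$. Lemma 6 gives the edges between the $y$'s and $P$. The edges $x_iy_i$, $p_ix_i$, $p_ix_{i+1}$ hold by the choice of the candidate sets, and the chosen vertices lie in $Y$, so they differ from the $x_i$. So $D_{12}\subseteq G$, a contradiction. $\square$

Every member of $F_A$ is a clique of $\Gamma_A$, since its 2-subsets belong to $F_A$. So we need to bound the number of cliques in a graph without 6-cycles. For orientation: on $k=6$ vertices, $K_5$ with a pendant edge has no $C_6$ and has $32+2=34$ cliques including $\emptyset$, and $34^2=1156$, comfortably below $2^{11}=2048$.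

Two textbook theorems are needed. Dirac: a graph on $N\ge3$ vertices with minimum degree at least $N/2$ has a Hamilton cycle. Erdős–Gallai (1959), for the path $P_5$ on 5 vertices: a $P_5$-free graph on $d$ vertices has at most $\frac32d$ edges.

**Lemma 9.** Let $k\ge6$ and let $F_A,F_B\subseteq2^{[k]}$ be down-closed. If the graphs $\Gamma_A,\Gamma_B$ formed by their 2-sets contain no $C_6$, then $|F_A||F_B|\le\frac34\,2^{k+5}$.

*Proof.* Let $\Gamma$ be a $C_6$-free graph on $k\ge6$ vertices, $\kappa_j(\Gamma)$ its number of cliques of size $j$, and $e=\kappa_2(\Gamma)$. It suffices to bound the number $\kappa(\Gamma)$ of all cliques, including $\emptyset$.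

**Step 1: few edges.** Any six vertices span a non-Hamiltonian graph. By Dirac's theorem it has a vertex of degree at most 2, so it has at most $\binom52+2=12$ edges. Averaging over all 6-sets, $e\le\frac{12}{15}\binom k2=0.4\,k(k-1)$.

**Step 2: few cliques inside a neighborhood.** For each vertex $v$ the graph $\Gamma[N(v)]$ contains no path $P_5$, since such a path together with $v$ would be a $C_6$. Let $\Lambda$ be any $P_5$-free graph on $d$ vertices. We claim
$$\kappa_2(\Lambda)\le\tfrac32d,\qquad\kappa_3(\Lambda)\le d,\qquad\kappa_4(\Lambda)\le\tfrac d4.$$
The first is Erdős–Gallai. For the other two consider a component with $m$ vertices. If $m\le4$ both bounds are clear: a component on 4 vertices has at most 4 triangles and one $K_4$, one on 3 vertices at most one triangle. If $m\ge5$, the component has no $C_4$, because by connectedness some further vertex would be attached to the $C_4$, and this contains a $P_5$. So it has no $K_4$, and no two triangles share an edge. Hence it has at most $\frac13\cdot\frac32m\le m$ triangles.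

**Step 3: adding up.** Counting pairs (clique, vertex in it), $j\kappa_j(\Gamma)=\sum_v\kappa_{j-1}(\Gamma[N(v)])$. With $\sum_vd(v)=2e$ and Step 2,
$$\kappa_3\le\tfrac13\cdot\tfrac32\cdot2e=e,\qquad\kappa_4\le\tfrac14\cdot2e=\tfrac e2,\qquad\kappa_5\le\tfrac15\cdot\tfrac14\cdot2e=\tfrac e{10},$$
and $\kappa_j=0$ for $j\ge6$ because $K_6\supseteq C_6$. With Step 1,
$$\kappa(\Gamma)\le1+k+2.6\,e\le g(k):=1+k+1.04\,k(k-1).$$

**Step 4: comparison with the threshold.** We show $g(k)^2\le\frac34\,2^{k+5}$ for $k\ge6$ by induction. For $k=6$: $g(6)^2=38.2^2<1460<1536=\frac34\,2^{11}$. Next, $g(k+1)-g(k)=1+2.08k$ and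
$$0.4\,g(k)-(1+2.08k)=0.416k^2-2.096k-0.6>0\qquad(k\ge6):$$
at $k=6$ it is $1.8$, and it increases from there. So $g(k+1)\le1.4\,g(k)$, and $1.4^2=1.96<2$ gives the induction step. Finally $|F_A||F_B|\le\kappa(\Gamma_A)\kappa(\Gamma_B)\le g(k)^2$. $\square$

Hence for our typical $D_{12}$-free graph $G$: if $k\ge6$, then
$$|F_A||F_B|\le\tfrac34\,2^{k+5}.\tag{5}$$

## 8. Internal edges between ordinary vertices

It remains to control internal edges inside $Y$. Fix for each $G$ a maximal matching of internal edges within $Y$, with $m_A$ edges in $A_Y$, $m_B$ edges in $B_Y$, and $m=m_A+m_B$.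

Two statements are needed. The first says that six matching edges on one side force an unlikely event; they play the role of all six pairs $x_iy_i$, and $X$ is not used.

**Lemma 10.** For any six matching edges in $A_Y$, some three of their 12 endpoints have fewer than $n/40$ common neighbors in $B_Y$. The same holds with $A,B$ exchanged.

*Proof.* Otherwise let the six edges be $x_iy_i$, $i\in\mathbb Z_6$. Each of the 8 vertices of $P$ has three neighbors among these 12 vertices, and they have at least $n/40\ge8$ common neighbors in $B_Y$. So we can choose distinct images for the vertices of $P$ in $B_Y$. All edges of $D_{12}$ are present, so $D_{12}\subseteq G$, a contradiction. $\square$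

This says nothing about a graph with $k=5$ and a single internal edge. There the five exceptional vertices can serve as $x_0,\dots,x_4$, and the one edge as the sixth pair $x_5y_5$.

**Lemma 11.** Let $k=5$, and let $A^*,B^*$ be the sets of vertices of $A_Y$, $B_Y$ adjacent to all of $X$. Suppose $|A^*|,|B^*|\ge\delta_0n$. Then every internal edge $uv$ inside $A_Y$ has an endpoint with fewer than $\delta_0n/4$ neighbors in $B^*$. The same holds with $A,B$ exchanged.

*Proof.* Otherwise write $X=\{x_0,\dots,x_4\}$ and put $x_5=u$, $y_5=v$. Let $A^*\setminus\{u,v\}$ be the candidate set for $y_0,\dots,y_4$. For the vertices of $P$ adjacent to $x_5$ (these are $p_4,p_5$) take $N(u)\cap B^*$; for those adjacent to $y_5$ (these are $p_3,q_1$) take $N(v)\cap B^*$; for the others take $B^*$. As $\delta\le\delta_0/8$, all these sets have size at least $\delta n$. Apply Lemma 6 with $I=\{y_0,\dots,y_4\}$. The edge $x_5y_5$ is $uv$. The edges $x_iy_i$ and $px_i$ for $i\le4$ are present because the images lie in $A^*\cup B^*$. The edges from $P$ to $x_5,y_5$ are built into the candidate sets, and the edges between $P$ and $y_0,\dots,y_4$ come from Lemma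 6. The images are distinct, and distinct from $u$, $v$ and $X$. So $D_{12}\subseteq G$, a contradiction. $\square$

If $k=5$ and $m=0$, then by maximality there are no internal edges within $Y$, so $G-X$ is bipartite. This motivates the good class.

**Definition.** $\mathcal G=\mathcal G(n)$ is the set of typical $D_{12}$-free graphs on $[n]$ with $k=5$, $m=0$ and $|A^*|,|B^*|\ge\delta_0n$.

Then $\mathcal G\subseteq\mathcal B_5(n)\subseteq\mathcal P(n,D_{12})$.

## 9. Counting everything outside the good class

**Proposition 12.** There is $c>0$ such that $|\mathcal P(n,D_{12})\setminus\mathcal G|\le2^{-cn}|\mathcal B_5(n)|$ for all large $n$.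

Since $\mathcal P(n,D_{12})\setminus\mathcal B_5(n)\subseteq\mathcal P(n,D_{12})\setminus\mathcal G$ and $|\mathcal B_5(n)|\le|\mathcal P(n,D_{12})|$, Proposition 12 implies Theorem 1.

*Proof.* By Lemma 5 only typical graphs matter. There are at most $2^n$ choices of $(A,B)$, fewer than $M$ values of $k$, at most $n^M$ choices of $X$, and $O(1)$ choices of the edges inside $X$. Fix these. What remains are the $X$–$Y$ edges, the internal edges in $Y$, and the $A_Y$–$B_Y$ edges. By (4) the last can be chosen in at most $2^{n^2/4-kn/2+O(1)}$ ways.

**Step 1: internal edges in $Y$ for given $m$.** The aim is a crude bound that later savings will beat. There are at most $n^{2m}$ choices of the maximal matching. By maximality all internal edges in $Y$ meet its $2m$ vertices, and each of these vertices has fewer than $\beta n$ internal neighbors. By (3) there are at most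
$$n^{2m}\,2^{2mH(\beta)n}\tag{6}$$
possibilities for the matching and the internal edges in $Y$.

**Step 2: internal edges cost almost nothing in total.** The aim is to show that the number of joint choices of internal edges in $Y$ and $A_Y$–$B_Y$ edges is at most $2^{|A_Y||B_Y|}\cdot2^{0.001n}$. We bound it by $2^{|A_Y||B_Y|}\sum_m\rho_m$, where $\rho_m$ accounts for a given $m$. For $m\le11$, (6) allows us to take $\rho_m=n^{22}2^{22H(\beta)n}$.

Let $m\ge12$ and fix the internal edges and the matching. Assume $m_A\ge m/2\ge6$; the other case is symmetric and contributes a factor 2. Split matching edges in $A_Y$ into $\lfloor m_A/6\rfloor\ge m_A/12\ge m/24$ disjoint groups of six. Regard the $A_Y$–$B_Y$ graph as uniformly random. Three given vertices of $A_Y$ have $\mathrm{Bin}(|B_Y|,\frac18)$ common neighbors in $B_Y$. The mean is at least $0.06n$, and $n/40=0.025n$ is less than half of it. So by Chernoff the event of Lemma 10 for one group has probability at most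
$$\tbinom{12}3e^{-0.06n/8}=220\,e^{-0.0075n}\le2^{-n/100}.$$
The events for different groups are independent, because they depend on disjoint sets of edges. By Lemma 10 they all occur, so the proportion of admissible $A_Y$–$B_Y$ graphs is at most $2^{-nm/2400}$. With (6) and $2H(\beta)\le10^{-5}$ we may take
$$\rho_m=2\,n^{2m}2^{2mH(\beta)n}2^{-nm/2400}\le2\bigl(n^2\,2^{(10^{-5}-1/2400)n}\bigr)^m\le2^{-m}.$$
Altogether $\sum_m\rho_m\le12\,n^{22}\,2^{0.00011n}+1\le2^{0.001n}$. This bound uses only $(A,B)$ and $X$, so it may be multiplied by any bound on the number of $X$–$Y$ edge sets.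

**Case 1: $k\le4$.** Here the trivial bound $2^{kn}$ for the $X$–$Y$ edges is enough. The total is at most
$$2^{\,n+n^2/4-kn/2+kn+0.001n+O(\log n)}\le2^{\,n^2/4+3.001n+O(\log n)},$$
exponentially smaller than (2).

**Case 2: $k\ge6$.** Here we use the traces. There are $O(1)$ choices of $F_A,F_B$; fix them. If $T\notin F_A$, fewer than $\delta n$ vertices of $A_Y$ have trace $T$, so at most $2^M\delta n$ vertices of $A_Y$ have a trace outside $F_A$. Choose these vertices, then their traces, then the traces of the other vertices. The number of choices for the edges between $X$ and $A_Y$ is at most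
$$2^{H(2^M\delta)n}\cdot2^{M2^M\delta n}\cdot|F_A|^{|A_Y|},\qquad|F_A|^{|A_Y|}\le|F_A|^{n/2}2^{M\eta n},$$
where the last step uses $|A_Y|\le n/2+\eta n$ and $|F_A|\le2^M$. The same holds for $B$. By the choice of the constants, the extra factors from both sides multiply to at most $2^{0.01n+0.01n}$. By (5) and $\frac12\log_2\frac43>0.2$, the number of $X$–$Y$ edge sets is at most
$$O(1)\bigl(\tfrac34\,2^{k+5}\bigr)^{n/2}2^{0.02n}\le2^{\,kn/2+5n/2-0.2n+0.02n+O(1)}.$$
With (4) and Step 2 the terms $\pm kn/2$ cancel, and the total is at most
$$2^n\cdot2^{\,n^2/4+5n/2-0.18n+0.001n+O(\log n)},$$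
exponentially smaller than (2).

**Case 3: $k=5$ and $|A^*|<\delta_0n$ or $|B^*|<\delta_0n$.** Here one of the 32 traces is almost missing on one side, which costs a constant factor per vertex of that side. Say $|A^*|<\delta_0n$; the other case gives a factor 2. Choose $A^*$ in at most $2^{H(\delta_0)n}$ ways. Each other vertex of $A_Y$ has one of 31 traces, and each vertex of $B_Y$ one of 32. So the number of $X$–$Y$ edge sets is at most
$$2\cdot2^{H(\delta_0)n}\,32^n\bigl(\tfrac{31}{32}\bigr)^{0.48n}\le2^{\,5n+0.01n-0.0216n+1},$$
because $\log_2\frac{32}{31}>0.045$. With (4) and Step 2 the total is at most $2^n\cdot2^{\,n^2/4+5n/2-0.0116n+0.001n+O(\log n)}$, exponentially smaller than (2).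

**Case 4: $k=5$, $|A^*|,|B^*|\ge\delta_0n$, $m\ge1$.** Here the naive count equals the main term, and each internal matching edge must pay. Fix the $X$–$Y$ edges, in at most $2^{5n}$ ways; they determine $A^*,B^*$. Fix the internal edges and the matching, with $m_A\ge m/2$; the other case is symmetric and gives a factor 2. In a uniformly random $A_Y$–$B_Y$ graph, the event of Lemma 11 for one matching edge in $A_Y$ has probability at most
$$2\Pr\bigl(\mathrm{Bin}(|B^*|,\tfrac12)\le|B^*|/4\bigr)\le2e^{-|B^*|/16}\le2e^{-\delta_0n/16}.$$
The events for different matching edges are independent, as the edges are disjoint. By Lemma 11 all $m_A\ge m/2$ of them occur. Using (6), $2H(\beta)\le0.02\,\delta_0$ and $\frac1{32}\log_2e>0.04$, the number of joint choices of internal edges in $Y$ and $A_Y$–$B_Y$ edges is, for given $m$, at most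
$$2^{|A_Y||B_Y|}\cdot2\,n^{2m}2^{2mH(\beta)n}\bigl(2e^{-\delta_0n/16}\bigr)^{m/2}\le2^{|A_Y||B_Y|}\cdot2\bigl(2n^2\,2^{0.02\delta_0n-0.04\delta_0n}\bigr)^m\le2^{|A_Y||B_Y|}\,2^{-0.01\delta_0nm+1}.$$
Summing over $m\ge1$ and using (4), the total is at most $2^n\cdot2^{\,n^2/4+5n/2-0.01\delta_0n+O(\log n)}$, exponentially smaller than (2).

A typical $D_{12}$-free graph outside $\mathcal G$ has $k\le4$, or $k\ge6$, or $k=5$ with a small $A^*$ or $B^*$, or $k=5$ with both large and $m\ge1$. So Cases 1–4 cover everything, and the proposition, hence Theorem 1, is proved. $\square$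

## 10. Uniqueness of the five vertices, the asymptotic count, and the true order of the error

*Proof of Theorem 2.*

**Step 1: uniqueness of $S$.** By Proposition 12 it suffices to consider $G\in\mathcal G$. The set $X$ has five elements and $G-X$ is bipartite. Let $|S|\le5$ with $G-S$ bipartite, and suppose some $x\in X\setminus S$. Then $|A^*\setminus S|,|B^*\setminus S|\ge\delta_0n-5\ge\gamma n$, so by $\mathrm{PR}(\gamma)$ there is an edge $ab$ with $a\in A^*\setminus S$ and $b\in B^*\setminus S$. But $x$ is adjacent to both, so $xab$ is a triangle in $G-S$, a contradiction. Hence $X\subseteq S$, and $|S|\le5=|X|$ gives $S=X$. This is part 1.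

**Step 2: the asymptotic count.** We count pairs $(G,S)$ with $|S|=5$ and $G-S$ bipartite. Their number is exactly
$$\Pi=\binom n5\,2^{10+5(n-5)}\,\mathrm{bip}(n-5)=\binom n5\,2^{5n-15}\,\mathrm{bip}(n-5).$$
By Step 1 each $G\in\mathcal G$ lies in exactly one pair. Any other $G$ in a pair lies in $\mathcal P(n,D_{12})\setminus\mathcal G$ by fact (a), and in at most $n^5$ pairs. Hence, by Proposition 12,
$$|\mathcal G|\le\Pi\le|\mathcal G|+n^5\,2^{-cn}|\mathcal P(n,D_{12})|.$$
Since also $|\mathcal G|=(1-O(2^{-cn}))|\mathcal P(n,D_{12})|$, we get $|\mathcal P(n,D_{12})|=(1+O(2^{-cn}))\Pi$ with a smaller $c$. The formula for $\mathrm{bip}(N)$ is (1). This is part 2.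

**Step 3: a lower bound for the exceptions.** We build exceptional graphs on $[n]$ from good graphs on $[n-1]$. By part 2 and Lemma 3,
$$|\mathcal P(n,D_{12})|=2^{\,5n+(n-5)^2/4+n+O(\log n)}=2^{\,n^2/4+7n/2+O(\log n)},$$
so $|\mathcal P(n-1,D_{12})|\ge2^{-n/2-O(\log n)}|\mathcal P(n,D_{12})|$.

Take $G'\in\mathcal G(n-1)$, with its set $X$. Applying $\mathrm{PR}(\gamma)$ to $A_Y$ and $B_Y$, we find an edge $ab$ of $G'$ with $a,b\notin X$; fix one. Add the vertex $n$, joined exactly to $a$ and $b$. The new graph is $D_{12}$-free: the vertex $n$ has degree 2 and $D_{12}$ is 3-regular, so a copy of $D_{12}$ would lie in $G'$. The new graph is not in $\mathcal B_5(n)$: if $|S|\le5$ and deleting $S$ leaves a bipartite graph, then deleting $S\cap[n-1]$ makes $G'$ bipartite, so $S\cap[n-1]=X$ by Step 1, and therefore $S=X$. But the triangle on $\{n,a,b\}$ avoids $X$.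

Different $G'$ give different graphs. So there are at least
$$|\mathcal G(n-1)|=(1-o(1))|\mathcal P(n-1,D_{12})|\ge2^{-n/2-O(\log n)}|\mathcal P(n,D_{12})|$$
exceptional graphs. Together with the upper bound of Theorem 1, the exceptional proportion is $2^{-\Theta(n)}$. This is part 3. $\square$
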